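# The spectrum of Hanlon's weighted graphs $\Gamma_k(a,b)$

Throughout, $k\ge 0$ is an integer, $d=k+1$, $[0,k]=\{0,1,\dots,k\}$, $[P]\in\{0,1\}$ is the truth value of a statement $P$, and $z$ is the variable of characteristic polynomials. All congruences are modulo $d$.

## 1. The graph without weights, diagonalized by a Fourier transform

Take pairs $(U,W)$ of subsets of $[0,k]$ with $\#U=a$ and $\#W=b$; such pairs exist exactly when $0\le a,b\le k+1$. A move replaces one element $u\in U$ by an element $I$ and one element $v\in W$ by an element $J$, subject to $I+J\equiv u+v$, and must again give a pair of sets of sizes $a$ and $b$. So $I=u$ or $I\notin U$, and $J=v$ or $J\notin W$. The move carries a sign $\epsilon_1\epsilon_2$, where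
$$\epsilon_1=(-1)^{\#\{x\in U\setminus\{u\}:\ \min(u,I)<x<\max(u,I)\}},\qquad \epsilon_2=(-1)^{\#\{y\in W\setminus\{v\}:\ \min(v,J)<y<\max(v,J)\}}.$$
Add up the signs of all moves from $(U,W)$ to $(X,Y)$, loops included. The result is a square matrix indexed by pairs. What are its eigenvalues?

**Derivations on the exterior algebra.** The signs come from exterior algebra, so we recall that language. Let $V$ be a vector space with basis $e_0,\dots,e_k$. For $A\in\mathrm{End}(V)$ let $\partial_A$ be the derivation of $\Lambda V$ extending $A$: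
$$\partial_A(v_1\wedge\dots\wedge v_a)=\sum_{j}v_1\wedge\dots\wedge Av_j\wedge\dots\wedge v_a .$$
It depends linearly on $A$, and $\Lambda g\,\partial_A\,(\Lambda g)^{-1}=\partial_{gAg^{-1}}$ for $g\in GL(V)$. Let $(w_i)$ be any basis of $V$ and let $E_{ij}$ be the map $w_j\mapsto w_i$, $w_r\mapsto 0$ for $r\neq j$. Then $\partial_{E_{ii}}$ fixes the wedge monomials containing $w_i$ and kills the others. For $i\ne j$, $\partial_{E_{ij}}$ kills a monomial unless it contains $w_j$ and not $w_i$; in that case it replaces $w_j$ by $w_i$ in place. Moving the new factor to its sorted position costs one sign for each factor strictly between. For instance $\partial_{E_{20}}(e_0\wedge e_1)=e_2\wedge e_1=-e_1\wedge e_2$, and the one element strictly between $0$ and $2$ is $1$. So the signs are exactly $\epsilon_1,\epsilon_2$.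

**The hat construction.** Put $M=\Lambda V\otimes\Lambda V$ (ordinary tensor product) and $M_{a,b}=\Lambda^aV\otimes\Lambda^bV$. For $T=\sum_jA_j\otimes B_j$ in $\mathrm{End}(V)\otimes\mathrm{End}(V)=\mathrm{End}(V\otimes V)$ put
$$\widehat T=\sum_j\partial_{A_j}\otimes\partial_{B_j}\in\mathrm{End}(M).\tag{1}$$
Since $(A,B)\mapsto\partial_A\otimes\partial_B$ is bilinear, $\widehat T$ is well defined and linear in $T$. It preserves every $M_{a,b}$, it equals $T$ on $M_{1,1}=V\otimes V$, and for $g\in GL(V)$
$$(\Lambda g\otimes\Lambda g)\,\widehat T\,(\Lambda g\otimes\Lambda g)^{-1}=\widehat{(g\otimes g)\,T\,(g\otimes g)^{-1}}.\tag{2}$$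

Write $e_U$ for the increasingly ordered wedge product of the $e_u$, $u\in U$. By the description of $\partial_{E_{Iu}}$, our signed matrix is, up to transposition (a matter of convention that does not affect any result below), the matrix of $\widehat{T_1}$ on $M_{a,b}$ in the basis $e_U\otimes e_W$, where
$$T_1(e_u\otimes e_v)=\sum_{I+J\equiv u+v}e_I\otimes e_J .$$

**Proposition 1.** On $M_{a,b}$ the characteristic polynomial of $\widehat{T_1}$ is $\prod_{\#U=a,\,\#W=b}\big(z-d\cdot\#(U\cap W)\big)$.

**Proof.** The condition $I+J\equiv u+v$ is a convolution condition, so we pass to functions on the $d$-th roots of unity. Let $\xi_j=e^{2\pi ij/d}$ for $0\le j\le k$. Identify $V$ with the functions on $\{\xi_0,\dots,\xi_k\}$ by letting $e_s$ be $x\mapsto x^s$. Let $\varepsilon_j$ be the delta function at $\xi_j$, that is $\varepsilon_j=\frac1d\sum_{s}\xi_j^{-s}e_s$. Then $V\otimes V$ is the space of functions $F(x,x')$ of two points, and $e_u\otimes e_v$ is $x^ux'^v$.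

The vector $T_1(e_u\otimes e_v)$ depends only on the residue $s\in[0,k]$ of $u+v$. On the diagonal $x=x'$, the function $e_u\otimes e_v$ restricts to $x^{u+v}=x^s$, and the $x^s$ with $s\in[0,k]$ form a basis of the functions of one point. Hence $T_1F$ depends only on $f(x)=F(x,x)$, and linearly. If $f=x^s$, then, because $x'^J=x'^{s-I}$,
$$(T_1F)(x,x')=\sum_{I=0}^kx^Ix'^{s-I}=x'^s\sum_{I=0}^k(x/x')^I=d\,[x=x']\,x^s .$$
So $(T_1F)(x,x')=d\,[x=x']f(x)$ for all $F$. With $F=\varepsilon_i\otimes\varepsilon_j$ this reads
$$T_1=d\,\Pi,\qquad \Pi(\varepsilon_i\otimes\varepsilon_j)=\delta_{ij}\,\varepsilon_i\otimes\varepsilon_i,\qquad\text{i.e. } \Pi=\sum_iE_{ii}\otimes E_{ii}\ \text{ in the basis }\varepsilon.\tag{3}$$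
Hence $\widehat{T_1}=d\sum_i\partial_{E_{ii}}\otimes\partial_{E_{ii}}$, which multiplies $\varepsilon_U\otimes\varepsilon_W$ by $d\cdot\#(U\cap W)$. $\square$

So the unweighted case is a diagonal matrix in disguise. What changes when moves that cross the boundary of $[0,k]$ are weighted?

## 2. Weights on the carries, and Hanlon's conjecture

Let $\eta,\theta$ be independent indeterminates and work over an algebraic closure of $\mathbb C(\eta,\theta)$. Put $\tau=\eta\theta$.

**Definition.** The weighted graph $\Gamma_k(a,b)$ has as vertices the pairs $(U,W)$ of subsets of $[0,k]$ with $\#U=a$, $\#W=b$. For vertices $(U,W)$, $(X,Y)$ consider all quadruples $(u,v,I,J)$ with $u\in U$, $v\in W$, $I\in X$, $J\in Y$, $I+J\equiv u+v$, $X=(U-\{u\})\cup\{I\}$ and $Y=(W-\{v\})\cup\{J\}$. The weight of a quadruple is $\epsilon_1\epsilon_2$, multiplied by $\eta$ if $u+v>k$ and by $\theta$ if $I+J>k$. The weight of the edge from $(U,W)$ to $(X,Y)$ is the sum of the weights of all such quadruples, loops included. The eigenvalues of $\Gamma_k(a,b)$ are those of this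 weighted adjacency matrix.

As in Section 1, the matrix is (up to transposition) that of $\widehat T$ on $M_{a,b}$, where
$$T(e_u\otimes e_v)=\eta^{[u+v>k]}\sum_{I+J\equiv u+v}\theta^{[I+J>k]}\,e_I\otimes e_J .\tag{4}$$

Let $\nu_k(a,b;r)$ be the multiplicity of $r$ as a root of the characteristic polynomial of $\Gamma_k(a,b)$, and put
$$N_k(x,y,\lambda,\rho)=\sum_{a,b,n,m}\nu_k(a,b;n+m\eta\theta)\,x^ay^b\lambda^n\rho^m,$$
summed over $a,b\in\{0,\dots,k+1\}$ and integers $n,m\ge0$.

**Conjecture (Hanlon).** The eigenvalues of $\Gamma_k(a,b)$ are all of the form $n+m\eta\theta$ with $n,m$ nonnegative integers. Moreover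
$$N_k(x,y,\lambda,\rho)=\prod_{i=0}^k\left(1+x+y+\lambda^{k+1-i}\rho^ixy\right).$$

The problem is taken from "Algebraic Combinatorics of Graph Spectra, Subspace Arrangements and Tutte Polynomials" (https://dspace.mit.edu/bitstream/handle/1721.1/38401/36023169-MIT.pdf?sequence=2&isAllowed=y). The conjecture is true, and this is what we prove.

**Theorem 1.** For $0\le a,b\le d$ the characteristic polynomial of the weighted adjacency matrix of $\Gamma_k(a,b)$ is
$$\prod_{\#U=a,\ \#W=b}\Big(z-\sum_{i\in U\cap W}\big(k+1-i+i\,\eta\theta\big)\Big),\qquad U,W\subseteq[0,k].\tag{5}$$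

**Theorem 1 implies the conjecture.** Each root in (5) is $n+m\eta\theta$ with $n=\sum_{i\in U\cap W}(k+1-i)$ and $m=\sum_{i\in U\cap W}i$. The pair $(n,m)$ is determined by the root because $\eta\theta$ is transcendental. Therefore
$$N_k=\sum_{U,W}x^{\#U}y^{\#W}\prod_{i\in U\cap W}\lambda^{k+1-i}\rho^i=\prod_{i=0}^k\left(1+x+y+\lambda^{k+1-i}\rho^ixy\right).$$
The last equality holds because each $i$ independently lies in neither set (factor $1$), in $U$ only ($x$), in $W$ only ($y$), or in both ($\lambda^{k+1-i}\rho^ixy$).

**The cases $k=0$ and $k=1$ by hand.** For $k=0$ the only quadruple is $(0,0,0,0)$, at the vertex $(\{0\},\{0\})$, with weight $1$. So $N_0=1+x+y+\lambda xy$.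

For $k=1$ and $(a,b)=(2,1)$ we have $U=X=\{0,1\}$, which forces $I=u$, hence $J=v$. The matrix is diagonal. At $W=\{0\}$ the weights for $u=0,1$ are $1$ and $1$; at $W=\{1\}$ they are $1$ and $\eta\theta$. The eigenvalues are $2$ and $1+\tau$, as (5) says. For $(2,2)$ there is one vertex, and its loop has weight $1+1+1+\tau=3+\tau=2+(1+\tau)$, again as in (5).

## 3. One-element sets, and why they do not settle the rest

For $a=b=1$ the operator is $T$ itself, and we can finish at once. For $s\in[0,k]$ let $V_s$ be the span of the $e_u\otimes e_v$ with $u+v\equiv s$, and let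
$$D_s=\sum_{I+J\equiv s}\theta^{[I+J>k]}e_I\otimes e_J\ne0 .$$
By (4), $T$ maps $V_s$ to itself by $e_u\otimes e_v\mapsto\eta^{[u+v>k]}D_s$, a rank-one map. Among the $d$ pairs in $[0,k]^2$ with sum $\equiv s$, there are $s+1$ with sum $s$ and $k-s$ with sum $s+d$. Hence
$$T D_s=\big(s+1+(k-s)\tau\big)D_s.\tag{6}$$
So the eigenvalues on $V_s$ are $s+1+(k-s)\tau$ once and $0$ with multiplicity $d-1$. Setting $i=k-s$ gives the values $k+1-i+i\tau$ of (5) for $U=W=\{i\}$, and the $d(d-1)$ zeros belong to $U\ne W$.

It is tempting to deduce the other $(a,b)$ from this: we know the eigenvalues of $T$, so we look for those of $\widehat T$. This stops immediately, because **the spectrum of $T$ does not determine the spectrum of $\widehat T$**. Take $\dim V=2$ and two rank-one idempotents on $V\otimes V$: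
$$P=E_{00}\otimes E_{00},\qquad P'=\tfrac12\sum_{i,j\in\{0,1\}}E_{ij}\otimes E_{ij}.$$
($P'$ maps each $e_j\otimes e_j$ to $\frac12(e_0\otimes e_0+e_1\otimes e_1)$ and kills $e_0\otimes e_1$ and $e_1\otimes e_0$.) On the top power $\Lambda^2V$ the derivation $\partial_A$ is multiplication by $\operatorname{tr}A$. So on $M_{2,1}$ the operator $\widehat P$ is $E_{00}$, with eigenvalues $1,0$, while $\widehat{P'}$ is $\frac12(E_{00}+E_{11})$, with eigenvalues $\frac12,\frac12$. The only conjugations of $T$ that pass to $\widehat T$ by (2) are those by $g\otimes g$. So we must look for a good basis of $V$, not of $V\otimes V$. In Section 1 the delta functions were such a basis; we now see what the weights do to it.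

## 4. Only the product $\eta\theta$ matters

**Step 1.** *This step removes one parameter and splits off the part already diagonalized.* Choose $\gamma$ with $\gamma^d=\eta$ and let $ge_u=\gamma^ue_u$. Sums of two elements of $[0,k]$ lie in $[0,2k]$, so such a sum is its residue plus $d$ if it exceeds $k$. Hence $I+J\equiv u+v$ gives
$$I+J-u-v=d\big([I+J>k]-[u+v>k]\big).$$
Conjugating $T$ by $g\otimes g$ multiplies the coefficient of $e_I\otimes e_J$ in $T(e_u\otimes e_v)$ by $\gamma^{I+J-u-v}=\eta^{[I+J>k]-[u+v>k]}$. The result is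
$$T'(e_u\otimes e_v)=\sum_{I+J\equiv u+v}\tau^{[I+J>k]}e_I\otimes e_J ,$$
and by (2) $\widehat T$ is similar to $\widehat{T'}$ on each $M_{a,b}$. With $\sigma=1-\tau$ we have
$$T'=T_1-\sigma B,\qquad B(e_u\otimes e_v)=\sum_{I+J\equiv u+v,\ I+J>k}e_I\otimes e_J .\tag{7}$$

## 5. The carry operator $B$ in the basis of delta functions

**Step 2.** *This step computes $B$ in the basis $\varepsilon_j$ in which $T_1=d\,\Pi$.* Here $\xi_j=e^{2\pi ij/d}$, as in Section 1. As with $T_1$, the function $BF$ depends only on $f(x)=F(x,x)$. Let $f=x^s$. The pairs $(I,J)$ with $I+J\equiv s$ and $I+J>k$ are those with $I+J=s+d$, that is $I=s+1,\dots,k$ and $J=s+d-I$. So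
$$(BF)(x,x')=\sum_{I=s+1}^kx^Ix'^{\,s+d-I}.$$
For $x=x'$ this is $(d-1-s)x^s$. For $x\ne x'$ put $\zeta=x/x'$, so that $\zeta^d=1\neq\zeta$ and $x'^d=1$. The sum is
$$x'^s\sum_{I=s+1}^{d-1}\zeta^I=x'^s\,\frac{\zeta^{s+1}-1}{1-\zeta}=\frac{x\cdot x^s-x'\cdot x'^s}{x'-x}.$$
By linearity, off the diagonal $(BF)(x,x')=\dfrac{xf(x)-x'f(x')}{x'-x}$ for every $f$.

Now let $F=\varepsilon_i\otimes\varepsilon_i$, so $f=\varepsilon_i$. (If $F=\varepsilon_i\otimes\varepsilon_j$ with $i\ne j$, then $f=0$ and $BF=0$.)

*Off the diagonal.* The value at $(\xi_l,\xi_{l'})$, $l\neq l'$, vanishes unless $i\in\{l,l'\}$. At $(\xi_i,\xi_l)$ it is $\frac{\xi_i}{\xi_l-\xi_i}$, and at $(\xi_l,\xi_i)$ it is $\frac{-\xi_i}{\xi_i-\xi_l}$; both equal $-\frac{\xi_i}{\xi_i-\xi_l}$.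

*On the diagonal.* Since $\varepsilon_i=\frac1d\sum_s\xi_i^{-s}x^s$, the value at $\xi_l$ is $\frac1d\sum_{s=0}^{d-1}(d-1-s)\zeta^s$ with $\zeta=\xi_l/\xi_i$. For $l=i$ this is $\frac1d\cdot\frac{d(d-1)}2=\frac{d-1}2$. For $l\ne i$ we have $\sum_s\zeta^s=0$ and
$$(\zeta-1)\sum_{s=0}^{d-1}s\zeta^s=(d-1)\zeta^d-\sum_{s=1}^{d-1}\zeta^s=(d-1)+1=d,$$
so the value is $-\frac1d\cdot\frac d{\zeta-1}=\frac1{1-\zeta}=\frac{\xi_i}{\xi_i-\xi_l}$.

*The two kinds of diagonal value fit together.* Pairing $\zeta$ with $\zeta^{-1}$ and using $\frac1{1-\zeta}+\frac1{1-\zeta^{-1}}=\frac{1-\zeta}{1-\zeta}=1$, we get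
$$\sum_{l\ne i}\frac{\xi_i}{\xi_i-\xi_l}=\sum_{\zeta^d=1,\ \zeta\ne1}\frac1{1-\zeta}=\frac{d-1}2 .$$
So the coefficient of $\varepsilon_i\otimes\varepsilon_i$ is $\sum_{l\neq i}\frac{\xi_i}{\xi_i-\xi_l}$, and $B$ equals the operator
$$B_\xi(\varepsilon_i\otimes\varepsilon_j)=\delta_{ij}\sum_{l\ne i}\frac{\xi_i}{\xi_i-\xi_l}\,(\varepsilon_i-\varepsilon_l)\otimes(\varepsilon_i-\varepsilon_l).\tag{8}$$

With (3), (7) and (8), $\widehat T|_{M_{a,b}}$ is similar to $H_\xi|_{M_{a,b}}$ at $c=d$, $\sigma=1-\tau$, $\xi_j=e^{2\pi ij/d}$, where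
$$H_\xi:=c\,\widehat\Pi-\sigma\,\widehat{B_\xi}.\tag{9}$$

In this basis $H_\xi$ is no longer diagonal, and reordering the $\varepsilon_j$ does not make it triangular either. For $k\ge1$, $i\neq l$ and roots of unity $\xi_j$, the coefficient $\frac{\xi_i}{\xi_i-\xi_l}$ of $\varepsilon_l\otimes\varepsilon_l$ in $B_\xi(\varepsilon_i\otimes\varepsilon_i)$ and the coefficient of $\varepsilon_i\otimes\varepsilon_i$ in $B_\xi(\varepsilon_l\otimes\varepsilon_l)$ are both nonzero.

But formula (8) makes sense for any distinct points $\xi_0,\dots,\xi_k$. If the points had very different sizes, say $\xi_j=q^j$ with $q$ near $0$, then $\frac{\xi_i}{\xi_i-\xi_l}$ would be near $1$ for $l>i$ and near $0$ for $l<i$, and the matrix would be nearly triangular. So we let the points move, and ask whether the characteristic polynomial notices.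

**A test with $k=1$.** Put $h=\xi_0-\xi_1$, $p=\xi_0/h$, $r=-\xi_1/h$, so $p+r=1$. On $M_{2,1}$ we replace the first tensor factor by its trace. Then $\widehat\Pi$ becomes the identity, and $\widehat{B_\xi}$ becomes $p(E_{00}-E_{10})+r(E_{11}-E_{01})$, that is
$$\varepsilon_0\mapsto p(\varepsilon_0-\varepsilon_1),\qquad\varepsilon_1\mapsto-r(\varepsilon_0-\varepsilon_1).$$
Its trace is $p+r=1$ and its determinant is $0$. So $H_\xi$ has eigenvalues $c$ and $c-\sigma$, whatever $\xi$ is, although its entries have poles at $h=0$. In the basis $\pi=\varepsilon_0+\varepsilon_1$, $\delta=\varepsilon_0-\varepsilon_1$ we see why: $\delta\mapsto\delta$ and $\pi\mapsto\frac{\xi_0+\xi_1}h\,\delta$. The pole sits in a single off-diagonal corner of a triangular matrix.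

## 6. The characteristic polynomial does not depend on the points

Let $c,\sigma,\xi_0,\dots,\xi_k$ be independent indeterminates and $R=\mathbb C(c,\sigma)[\xi_0,\dots,\xi_k]$. Let $\chi(z)$ be the characteristic polynomial of $H_\xi|_{M_{a,b}}$, where $V$ now has basis $\varepsilon_0,\dots,\varepsilon_k$ over the fraction field of $R$.

**Proposition 2.** The coefficients of $\chi$ lie in $\mathbb C(c,\sigma)$.

The plan is simple: the coefficients are homogeneous of degree $0$ in $\xi$, so once we know that they have no poles they are constant. A priori they lie in $R\big[\prod_{i<l}(\xi_i-\xi_l)^{-1}\big]$. The ring $R$ is a unique factorization domain, and the $\xi_i-\xi_l$ with $i<l$ are pairwise non-associate primes. An element of that ring, written in lowest terms, lies in $R$ as soon as none of these primes divides its denominator. So fix $i\ne l$, put $h=\xi_i-\xi_l$, and let $\mathcal O=R_{(h)}$ be the localization at the prime $(h)$. We must show that $\chi$ has coefficients in $\mathcal O$.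

**Step 3a.** *This step isolates the pole of $H_\xi$ along $h=0$.* Put $\delta=\varepsilon_i-\varepsilon_l$ and $\pi=\varepsilon_i+\varepsilon_l$. Let $Q_i$ be the endomorphism of $V\otimes V$ with $\varepsilon_i\otimes\varepsilon_i\mapsto\delta\otimes\delta$ and all other $\varepsilon_p\otimes\varepsilon_q\mapsto0$. Let $Q_l$ likewise send $\varepsilon_l\otimes\varepsilon_l\mapsto\delta\otimes\delta$ and the others to $0$. The terms of (8) with denominator $\pm h$ are $\frac{\xi_i}{h}Q_i$ and $\frac{\xi_l}{-h}Q_l$. With $m=\frac{\xi_i+\xi_l}2$ we have $\xi_i=m+\frac h2$, $\xi_l=m-\frac h2$, so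
$$\frac{\xi_iQ_i-\xi_lQ_l}h=\frac mh\,Q+\frac12(Q_i+Q_l),\qquad Q=Q_i-Q_l .$$
All other denominators in (8) are units of $\mathcal O$. Since $H_\xi$ contains $-\sigma\widehat{B_\xi}$,
$$K:=H_\xi+\sigma\,\frac mh\,\widehat Q\quad\text{has entries in }\mathcal O.\tag{10}$$

**Step 3b.** *This step describes $\widehat Q$.* For any $F\in V\otimes V$, $Q(F)$ is $\delta\otimes\delta$ times (the coefficient of $\varepsilon_i\otimes\varepsilon_i$ in $F$ minus that of $\varepsilon_l\otimes\varepsilon_l$). These two coefficients are $1,1$ for $\pi\otimes\pi$ and for $\delta\otimes\delta$, and $1,-1$ for $\pi\otimes\delta$ and for $\delta\otimes\pi$. They vanish for tensor products involving another $\varepsilon_p$. So in the basis $\{\pi,\delta\}\cup\{\varepsilon_p\}_{p\ne i,l}$ of $V$, $Q$ sends $\pi\otimes\delta$ and $\delta\otimes\pi$ to $2\,\delta\otimes\delta$ and kills all other tensor products of basis vectors. Hence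
$$\widehat Q=2\big(\partial_{E_{\delta\pi}}\otimes\partial_{E_{\delta\delta}}+\partial_{E_{\delta\delta}}\otimes\partial_{E_{\delta\pi}}\big).\tag{11}$$

One might hope that it is enough that the polar part is nilpotent. It is not. The matrices
$$\begin{pmatrix}0&1/h\\1&0\end{pmatrix},\qquad\begin{pmatrix}0&1/h\\h&0\end{pmatrix}$$
have the same nilpotent polar part, but their characteristic polynomials are $z^2-1/h$ and $z^2-1$. What we need is that the entry opposite to the pole is divisible by $h$. A symmetry will give this.

**Step 3c.** *This step splits $M_{a,b}$ so that the pole lies in one block.* Let $s\in GL(V)$ exchange $\varepsilon_i$ and $\varepsilon_l$ and fix the other $\varepsilon_p$, and put $S=\Lambda s\otimes\Lambda s$. Since $s\delta=-\delta$ and $s$ fixes $\pi$ and the other $\varepsilon_p$, $S$ acts on a tensor product of two wedge monomials in $\{\pi,\delta,\varepsilon_p\}$ by $(-1)^\nu$, where $\nu\in\{0,1,2\}$ is the number of its two factors that contain $\delta$. Let $M_{a,b}=M_+\oplus M_-$ be the decomposition into the eigenspaces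 of $S$ for $+1$ and $-1$: $M_+$ is spanned by the monomials with $\nu\in\{0,2\}$ and $M_-$ by those with $\nu=1$.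

The operator $\partial_{E_{\delta\pi}}$ kills monomials containing $\delta$, and otherwise gives $0$ or $\pm$ a monomial containing $\delta$. The operator $\partial_{E_{\delta\delta}}$ projects onto the monomials containing $\delta$. So each term of (11) is nonzero only on monomials in which exactly one factor contains $\delta$, and there it produces monomials in which both do. Thus
$$\widehat Q(M_+)=0,\qquad\widehat Q(M_-)\subseteq M_+.\tag{12}$$

**Step 3d.** *This step shows that $K$ commutes with $S$ modulo $h$.* Let $\varphi$ be the automorphism of $R$ over $\mathbb C(c,\sigma)$ that exchanges $\xi_i$ and $\xi_l$. Since $\varphi(h)=-h$, it extends to $\mathcal O$. For $f\in R$ the difference $\varphi(f)-f$ vanishes when $\xi_i=\xi_l$, so it lies in $hR$; passing to fractions, $\varphi$ induces the identity on $\mathcal O/h\mathcal O$.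

Apply $\varphi$ to matrices entrywise in the basis $\varepsilon$; this is compatible with the hat, because the matrices of the $\partial_{E_{pq}}$ have integer entries. Conjugating (8) by $s\otimes s$ relabels the $\varepsilon_p$ but not the $\xi_p$. If $\bar p$ denotes the image of $p$ under the exchange of $i$ and $l$, the conjugate sends $\varepsilon_p\otimes\varepsilon_p$ to $\sum_{q\ne p}\frac{\xi_{\bar p}}{\xi_{\bar p}-\xi_{\bar q}}(\varepsilon_p-\varepsilon_q)^{\otimes2}$. That is
$$(s\otimes s)B_\xi(s\otimes s)^{-1}=\varphi(B_\xi).$$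
The operator $\Pi$ commutes with $s\otimes s$ and has constant entries, so $SH_\xi S^{-1}=\varphi(H_\xi)$ by (2). Next, $s\otimes s$ fixes $\delta\otimes\delta$ and exchanges $\varepsilon_i\otimes\varepsilon_i$ with $\varepsilon_l\otimes\varepsilon_l$, so conjugation by it exchanges $Q_i$ and $Q_l$, and $S\widehat QS^{-1}=-\widehat Q$. Also $\varphi(m/h)=-m/h$. Therefore
$$SKS^{-1}=\varphi(H_\xi)-\sigma\frac mh\widehat Q=\varphi(K)\equiv K\pmod h .$$
Now pass to the basis of monomials in $\pi,\delta,\varepsilon_p$. The change of basis has constant rational entries, so $K$ still has entries in $\mathcal O$ and still commutes with $S$ modulo $h$. Write $K_{-+}$ for the block $M_+\to M_-$ and $K_{+-}$ for the block $M_-\to M_+$. In $SK-KS$ these blocks become $-2K_{-+}$ and $2K_{+-}$. So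
$$K_{-+}\ \text{and}\ K_{+-}\ \text{have entries in }h\mathcal O.\tag{13}$$

**Step 3e.** *This step removes the pole by a conjugation.* By (10) and (12) the blocks of $H_\xi=K-\sigma\frac mh\widehat Q$ are as follows:

- $M_+\to M_+$: $K_{++}$, with entries in $\mathcal O$;
- $M_-\to M_-$: $K_{--}$, with entries in $\mathcal O$;
- $M_+\to M_-$: $K_{-+}$, with entries in $h\mathcal O$;
- $M_-\to M_+$: $K_{+-}-\sigma\frac mh\widehat Q$.

Conjugate by the operator that is $h$ on $M_+$ and $1$ on $M_-$. The diagonal blocks do not change. The block $M_-\to M_+$ is multiplied by $h$ and becomes $hK_{+-}-\sigma m\widehat Q$, with entries in $\mathcal O$. The block $M_+\to M_-$ is multiplied by $h^{-1}$, and by (13) it still has entries in $\mathcal O$. So $H_\xi|_{M_{a,b}}$ is similar to a matrix over $\mathcal O$, and $\chi$ has coefficients in $\mathcal O$. As $i\neq l$ were arbitrary, the coefficients of $\chi$ lie in $R$.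

**Step 3f.** *This step gets constancy from homogeneity.* By (8), $B_{t\xi}=B_\xi$ for a new indeterminate $t$. So each coefficient $p(\xi)$ of $\chi$ is a polynomial in $\xi$ over $\mathbb C(c,\sigma)$ with $p(t\xi)=p(\xi)$. Only its degree-$0$ part survives. This proves Proposition 2. $\square$

## 7. Points at very different scales: the triangular limit

**Step 4.** *This step computes $\chi$.* By Proposition 2 we may substitute $\xi_j=q^j$ with a new indeterminate $q$ without changing $\chi$. Now
$$\frac{\xi_i}{\xi_i-\xi_l}=\frac1{1-q^{l-i}}$$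
is regular at $q=0$: its value there is $1$ if $l>i$, and $0$ if $l<i$, since then it equals $\frac{q^{i-l}}{q^{i-l}-1}$. So all matrix entries are regular at $q=0$. As $\chi$ does not involve $q$, it is the characteristic polynomial of $c\,\widehat\Pi-\sigma\widehat{B_0}$, where $B_0(\varepsilon_i\otimes\varepsilon_j)=0$ for $i\ne j$ and
$$B_0(\varepsilon_i\otimes\varepsilon_i)=\sum_{l>i}(\varepsilon_i-\varepsilon_l)^{\otimes2}=(k-i)\,\varepsilon_i\otimes\varepsilon_i+\sum_{l>i}\big(\varepsilon_l\otimes\varepsilon_l-\varepsilon_i\otimes\varepsilon_l-\varepsilon_l\otimes\varepsilon_i\big).$$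
In terms of elementary maps,
$$c\,\Pi-\sigma B_0=\sum_i\big(c-(k-i)\sigma\big)E_{ii}\otimes E_{ii}-\sigma\sum_{i<l}\big(E_{li}\otimes E_{li}-E_{ii}\otimes E_{li}-E_{li}\otimes E_{ii}\big).$$
Apply the hat and act on $\varepsilon_U\otimes\varepsilon_W$. Every term of the second sum contains some $\partial_{E_{li}}$ with $l>i$, which replaces an index $i$ by the larger index $l$ or gives $0$; the factors $\partial_{E_{ii}}$ leave the monomial alone or kill it. So these terms strictly increase $\sum_{u\in U}u+\sum_{w\in W}w$ or give $0$. The first sum is diagonal, with eigenvalue $\sum_{i\in U\cap W}(c-(k-i)\sigma)$. If we order the basis by $\sum_{u\in U} u+\sum_{w\in W} w$, the matrix is triangular, and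
$$\chi(z)=\prod_{\#U=a,\ \#W=b}\Big(z-\sum_{i\in U\cap W}\big(c-(k-i)\sigma\big)\Big).\tag{14}$$

**Step 5.** *This step returns to the roots of unity and proves Theorem 1.* The entries of $H_\xi$ lie in $\mathbb Z[c,\sigma,\xi_j,(\xi_i-\xi_l)^{-1}]$. This ring embeds in $\mathbb C(c,\sigma,\xi_0,\dots,\xi_k)$, so (14) is an identity over this ring, and it persists under every ring homomorphism out of it. Send $\xi_j\mapsto e^{2\pi ij/d}$, $c\mapsto d=k+1$, $\sigma\mapsto1-\tau$. Then
$$c-(k-i)\sigma=k+1-(k-i)+(k-i)\tau=(i+1)+(k-i)\tau .$$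
Replacing $(U,W)$ by $(k-U,k-W)$, where $k-U=\{k-u:u\in U\}$, permutes the factors and turns this into $k+1-i+i\tau$. By Steps 1 and 2 the matrix of $\Gamma_k(a,b)$ is, up to transposition, similar to this specialization of $H_\xi|_{M_{a,b}}$. So its characteristic polynomial is (5). This proves Theorem 1, and with it Hanlon's conjecture. $\blacksquare$

## 8. Arbitrary commutative rings and the whole family $H_\xi$

**Theorem 2 (any commutative ring, four weights).** Let $A$ be a commutative ring and $\alpha_0,\alpha_1,\beta_0,\beta_1\in A$. In the definition of $\Gamma_k(a,b)$, replace the factor $1$ or $\eta$ by $\alpha_0$ if $u+v\le k$ and by $\alpha_1$ if $u+v>k$; replace the factor $1$ or $\theta$ by $\beta_0$ if $I+J\le k$ and by $\beta_1$ if $I+J>k$. Then the characteristic polynomial is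
$$\prod_{\#U=a,\ \#W=b}\Big(z-\sum_{i\in U\cap W}\big((k+1-i)\alpha_0\beta_0+i\,\alpha_1\beta_1\big)\Big)\in A[z].$$

**Proof.** Both sides are images of polynomials in $\mathbb Z[\alpha_0,\alpha_1,\beta_0,\beta_1,z]$ with indeterminate weights, so we may take the weights to be indeterminates. Then the matrix is $\alpha_0\beta_0$ times that of Theorem 1 at $\eta=\alpha_1/\alpha_0$, $\theta=\beta_1/\beta_0$, and these two elements are algebraically independent. Theorem 1 applies. Multiplying the matrix by $\alpha_0\beta_0$ multiplies each root by $\alpha_0\beta_0$, and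
$$\alpha_0\beta_0\Big(k+1-i+i\,\frac{\alpha_1\beta_1}{\alpha_0\beta_0}\Big)=(k+1-i)\alpha_0\beta_0+i\,\alpha_1\beta_1.\qquad\square$$

**Theorem 3 (isospectral family).** Let $A$ be a commutative ring, $c,\sigma\in A$, and $\xi_0,\dots,\xi_k\in A$ with all $\xi_i-\xi_l$ $(i\ne l)$ units. Then $H_\xi=c\,\widehat\Pi-\sigma\widehat{B_\xi}$ on $\Lambda^aA^d\otimes\Lambda^bA^d$ has characteristic polynomial (14).

**Proof.** As in Step 5, (14) holds over $\mathbb Z[c,\sigma,\xi_j,(\xi_i-\xi_l)^{-1}]$ with indeterminate $c,\sigma,\xi_j$, and the given data define a homomorphism from this ring to $A$ that carries the generic matrix to the given one. $\square$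

## 9. Diagonalizability and the kernel

The symmetric gauge $\eta=\theta$ gives more than the characteristic polynomial.

**Theorem 4 (diagonalizability and kernel).** Let $L$ denote the direct sum over $a,b$ of the matrices of $\Gamma_k(a,b)$.

1. Over an algebraic closure of $\mathbb C(\eta,\theta)$, $L$ is diagonalizable. So the multiplicities $\nu_k$ are also dimensions of eigenspaces.
2. For complex numbers $\eta,\theta$, $L$ is diagonalizable if $\tau=\eta\theta\notin\mathbb Q_{\le0}$, and also if $\eta=\theta=0$. If $\tau=-\frac{s+1}{k-s}$ for some integer $0\le s<k$, then $L$ is not diagonalizable, already on $M_{1,1}$.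
3. For complex $\eta,\theta$ with $\tau>0$, and for $\eta=\theta=0$, the kernel of $L$ has bigraded dimension $\sum_{a,b}\dim\ker(L|_{M_{a,b}})\,x^ay^b=(1+x+y)^{k+1}$; in particular $\dim\ker L=3^{k+1}$.

**Proof.** Write $L=L(\eta,\theta)$.

**Step A.** *This step finds the parameters at which $L$ is similar to a real symmetric matrix.* Let $\eta,\theta$ be complex with $\tau=\eta\theta\ne0$, and let $r$ be a square root of $\tau$. Conjugate as in Step 1, now with $\gamma^d=\eta/r$. The coefficient $\eta^{[u+v>k]}\theta^{[I+J>k]}$ is multiplied by $(\eta/r)^{[I+J>k]-[u+v>k]}$. It becomes $r^{[u+v>k]}(\eta\theta/r)^{[I+J>k]}=r^{[u+v>k]+[I+J>k]}$. So $L(\eta,\theta)$ is similar to $L(r,r)$.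

For every $r$, including $r=0$ with $0^0=1$, the matrix $L(r,r)$ is symmetric. Indeed, the coefficient $r^{[u+v>k]+[I+J>k]}$ of $E_{Iu}\otimes E_{Jv}$ is the same as that of $E_{uI}\otimes E_{vJ}$. In the monomial basis the transpose of $\partial_{E_{Iu}}$ is $\partial_{E_{uI}}$: when $u$ is replaced by $I$ or back, the sign counts the same elements strictly between. If $r$ is real, $L(r,r)$ is a real symmetric matrix and hence diagonalizable. So $L(\eta,\theta)$ is diagonalizable if $\tau>0$ or $\eta=\theta=0$.

**Step B.** *This step extends an annihilating polynomial from real parameters to all parameters.* Let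
$$\mu(z)=\prod(z-n-m\tau),$$
over the distinct pairs $(n,m)$ that occur as $\big(\sum_{i\in U\cap W}(k+1-i),\ \sum_{i\in U\cap W}i\big)$. For real $r$ the matrix $L(r,r)$ is diagonalizable, and by Theorem 2 its eigenvalues are roots of $\mu|_{\tau=r^2}$. So its minimal polynomial, a product of distinct linear factors, divides $\mu|_{\tau=r^2}$, and $\mu(L(r,r))=0$. The entries of this matrix are polynomials in $r$ that vanish for all real $r$, so they vanish for all $r\in\mathbb C$. By the similarity in Step A, $\mu(L(\eta,\theta))=0$ for all complex $\eta,\theta$ with $\eta\theta\ne0$. The entries are polynomials in $\eta,\theta$, so $\mu(L(\eta,\theta))=0$ identically.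

**Step C.** *This step proves (1) and the positive part of (2).* If $\tau\notin\mathbb Q$, which includes the case of indeterminate $\eta,\theta$, then $n+m\tau=n'+m'\tau$ with integers forces $m=m'$ and $n=n'$. So $\mu$ has distinct roots, and $\mu(L)=0$ makes $L$ diagonalizable. This proves (1), and (2) for $\tau\in\mathbb C\setminus\mathbb Q$. The remaining $\tau\notin\mathbb Q_{\le0}$ are positive rationals, and these were covered in Step A, as was $\eta=\theta=0$.

**Step D.** *This step proves the negative part of (2).* By Section 3, whose computation holds for complex $\eta,\theta$, $L$ acts on $V_s\subseteq M_{1,1}$ by $e_u\otimes e_v\mapsto\eta^{[u+v>k]}D_s$ with $D_s\neq0$. This map is nonzero, since $e_0\otimes e_s\mapsto D_s$. By (6) it sends $D_s$ to $(s+1+(k-s)\tau)D_s$. If $\tau=-\frac{s+1}{k-s}$, this scalar is $0$, so the map is nonzero with square zero. Hence it is not diagonalizable, and neither is $L$ on $M_{1,1}$, which is the direct sum of the invariant subspaces $V_s$.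

**Step E.** *This step counts the kernel.* In the cases of (3), $L$ is diagonalizable by Step A, and by Theorem 2 its eigenvalues, with multiplicity, are $\sum_{i\in U\cap W}(k+1-i+i\tau)$. Since $\tau\ge0$ and $i\le k$, each summand is at least $1$. So the eigenvalue attached to $(U,W)$ is $0$ exactly when $U\cap W=\emptyset$. Therefore
$$\sum_{a,b}\dim\ker(L|_{M_{a,b}})\,x^ay^b=\sum_{U\cap W=\emptyset}x^{\#U}y^{\#W}=(1+x+y)^{k+1},$$
because each $i\in[0,k]$ lies in neither set, in $U$ only, or in $W$ only. Setting $x=y=1$ gives $3^{k+1}$. $\square$
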